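\title{A four-dimensional simplex tiled by four smaller copies of itself}

\begin{abstract}
A $d$-dimensional simplex is a $k$-reptile if it can be tiled by $k$ mutually congruent simplices similar to it. We disprove the conjecture that in dimensions $d>3$ this forces $k$ to be a $d$-th power: the simplex $x_1\ge x_2\ge x_3\ge x_4\ge 0$, $x_1+x_2+x_3+x_4\le 1$ in $\mathbb R^4$ is a $4$-reptile. In the other direction, $k$ is a $d$-th power whenever the edges of smallest solid angle have pairwise commensurable lengths. Using this criterion we determine, for $d\ge 3$, all $k$ for which the alcove of an irreducible affine Coxeter group acting on $\mathbb R^d$ is a $k$-reptile: these are the $d$-th powers, and in type $\tilde F_4$ also the numbers $4m^4$.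
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k\ge2$ be an integer. A $d$-dimensional simplex $S\subset\mathbb R^d$ is a \emph{$k$-reptile} if it is the union of $k$ simplices, the \emph{tiles}, that have pairwise disjoint interiors, are congruent to one another, and are similar to $S$. Congruence and similarity have their usual Euclidean meaning, so mirror images are allowed. A simplex similar to a $k$-reptile is a $k$-reptile. Each tile has volume $\operatorname{vol}(S)/k$ and is therefore congruent to $r^{-1}S$, where $r=k^{1/d}$ is the \emph{ratio} of the tiling. For which $k$ does a $d$-dimensional $k$-reptile simplex exist?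

A rational number with an integer power is an integer, so $r$ is either an integer or irrational, and $k$ is a $d$-th power exactly when $r$ is rational. Integer ratios always occur: for every $d$ and every $m\ge2$ simplicial $m^d$-reptiles are known to exist, the Hill simplices being examples. One example can be seen directly. Let $S_0=\{1\ge x_1\ge\dots\ge x_d\ge0\}$ and cut $\mathbb R^d$ along all hyperplanes $x_i\in\mathbb Z$ and $x_i-x_j\in\mathbb Z$. A piece is given by the integer parts of the coordinates and the order of their fractional parts, so it is the image of $S_0$ under a permutation of coordinates and a translation. The facets of $mS_0$ lie in cutting hyperplanes, so $mS_0$ is a union of pieces, and there are $m^d$ of them by volume.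

Irrational ratios need a coincidence. An edge of $S$ is covered by edges of tiles, and if along some edge of $S$ only shrunken copies of that same edge are laid end to end, then $r$ is an integer. To avoid this, the tiling has to trade edges of one length for edges of another. In the plane this happens: the altitude cuts a right isosceles triangle into two similar halves, $r=\sqrt2$, and the hypotenuse is made of two legs of tiles. In dimension $3$ it does not: tetrahedral $k$-reptiles are known to exist only for $k=m^3$. In higher dimensions the edges of a simplex differ not only in length but also in the solid angle along them, which makes the trade harder, and one is led to guess that the plane is the exception. The following conjecture is posed in the thesis~\cite{thesis}.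

\begin{quote}
\textbf{Conjecture.} If $d>3$ and some $d$-dimensional simplex is a $k$-reptile, then $k=m^d$ for an integer $m\ge2$.
\end{quote}

The conjecture is false, and the counterexample is a four-dimensional relative of the right isosceles triangle.

\begin{theorem}\label{thm:four}
The simplex
\[
T=\{x\in\mathbb R^4:\ x_1\ge x_2\ge x_3\ge x_4\ge0,\ \ x_1+x_2+x_3+x_4\le1\}
\]
is a $4$-reptile. Since $4$ is not a fourth power, the conjecture fails for $d=4$.
\end{theorem}

Kyn\v{c}l and Pat\'akov\'a~\cite{KP} proved that $k=m^2$ is necessary for $d=4$. Hence $k=4$ is the smallest $k$ for which a four-dimensional simplicial $k$-reptile exists.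

The second result says what any counterexample has to look like. The \emph{solid angle} of a simplex $S$ at a point $p\in S$ is the fraction of a small ball around $p$ that lies in $S$. It is constant on the relative interior of each face, and this constant is the solid angle of the face. Two positive numbers are \emph{commensurable} if their quotient is rational.

\begin{theorem}\label{thm:criterion}
Let $S\subset\mathbb R^d$ be a $k$-reptile simplex, $r=k^{1/d}$, and $1\le j\le d-1$. Let $F_1,\dots,F_s$ be those $j$-dimensional faces of $S$ whose solid angle is minimal among all $j$-dimensional faces. Then for each $i$ there are integers $n_{i1},\dots,n_{is}\ge0$ with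
\begin{equation}\label{eq:count}
r^j\operatorname{vol}_j(F_i)=\sum_{l=1}^s n_{il}\operatorname{vol}_j(F_l).
\end{equation}
If the numbers $\operatorname{vol}_j(F_l)$ are pairwise commensurable, then $k^j=m^d$ for an integer $m$. In particular, if the edges of minimal solid angle have pairwise commensurable lengths, then $k=m^d$.
\end{theorem}

So every counterexample to the conjecture has two edges of minimal solid angle with incommensurable lengths. The simplices $S_0$ and $T$ both belong to a family in which solid angles are reciprocals of orders of finite groups, the alcoves (fundamental simplices) of the irreducible affine Coxeter groups; the definitions are recalled in Section~\ref{sec:alcoves}. In this family the question has a complete answer, and $T$, which has type $\tilde F_4$, is the only exception.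

\begin{theorem}\label{thm:alcoves}
Let $d\ge3$ and let $S$ be the alcove of an irreducible affine Coxeter group acting on $\mathbb R^d$.
\begin{enumerate}
\item[(a)] If the type is not $\tilde F_4$, then $S$ is a $k$-reptile if and only if $k=m^d$ with $m\ge2$.
\item[(b)] If the type is $\tilde F_4$ (so $d=4$), then $S$ is a $k$-reptile if and only if $k=m^4$ with $m\ge2$ or $k=4m^4$ with $m\ge1$.
\end{enumerate}
\end{theorem}

In particular, four-dimensional simplicial $4m^4$-reptiles exist for every $m\ge1$, and $4m^4$ is never a fourth power because $\sqrt2$ is irrational. We do not settle whether $k=m^d$ is necessary in any particular dimension $d\ge5$, nor which squares other than $m^4$ and $4m^4$ occur for general simplices in dimension $4$.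

Theorems~\ref{thm:four} and~\ref{thm:criterion} are proved from scratch in Sections~\ref{sec:four} and~\ref{sec:angle}. Section~\ref{sec:alcoves} constructs the tilings in Theorem~\ref{thm:alcoves}, and Section~\ref{sec:extremal} shows that no other $k$ occurs.

\section{The four-dimensional $4$-reptile}\label{sec:four}

\subsection*{Cutting a simplex by the order of the coordinates}

Write $\sigma(x)=x_1+\dots+x_d$, let $e_1,\dots,e_d$ be the standard basis, and let $d\ge2$. The corner simplex $\{x_1,\dots,x_d\ge0,\ \sigma(x)\le1\}$ is invariant under permutations of the coordinates, so prescribing the order of the coordinates cuts it into congruent pieces. One of them is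
\[
T_d=\{x_1\ge x_2\ge\dots\ge x_d\ge0,\ \ \sigma(x)\le1\},
\]
and $T=T_4$. A reptile arises if some union of pieces is similar to a single piece. The union must be a simplex, and a way to achieve this is to prescribe the order of $d-1$ coordinates only:
\[
U_d=\{y_1\ge0,\ \ y_2\ge y_3\ge\dots\ge y_d\ge0,\ \ \sigma(y)\le1\}.
\]
Both sets are simplices. Indeed, the identity $x=\sum_{i=1}^d(x_i-x_{i+1})(e_1+\dots+e_i)$, with $x_{d+1}=0$, shows that $x_1\ge\dots\ge x_d\ge0$ defines the cone spanned by the independent vectors $e_1+\dots+e_i$. Truncating by $\sigma\le1$ gives the simplex $T_d$ with vertices $0$ and $\frac1i(e_1+\dots+e_i)$, $1\le i\le d$. In the same way $U_d$ has vertices $0$, $e_1$, and $\frac1i(e_2+\dots+e_{i+1})$, $1\le i\le d-1$.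

\begin{lemma}\label{lem:tiling}
The simplex $U_d$ is tiled by $d$ simplices congruent to $T_d$.
\end{lemma}

\begin{proof}
For $1\le i\le d$ let $P_i$ be the set of $y$ with $(y_2,\dots,y_i,y_1,y_{i+1},\dots,y_d)\in T_d$; it is the image of $T_d$ under a permutation of coordinates. Since $\sigma$ is symmetric, $P_i$ consists of the points $y\in U_d$ for which inserting $y_1$ at position $i$ into the sequence $y_2\ge\dots\ge y_d$ keeps the sequence nonincreasing. Every $y\in U_d$ admits such a position, so $U_d=P_1\cup\dots\cup P_d$. At an interior point of $P_i$ all inequalities are strict, so exactly $i-1$ coordinates exceed $y_1$. Hence the interiors are pairwise disjoint.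
\end{proof}

The permutation that produces $P_i$ is an $i$-cycle, which reverses orientation for even $i$; here mirror images enter. By Lemma~\ref{lem:tiling}, if $T_d$ is similar to $U_d$, then $T_d$ is a $d$-reptile.

\begin{example}\label{ex:plane}
For $d=2$, $U_2$ is the right isosceles triangle with vertices $0,e_1,e_2$, and $T_2$ is its half with vertices $0$, $e_1$, $(\frac12,\frac12)$. The map $(y_1,y_2)=(x_1-x_2,\,1-x_1-x_2)$ multiplies distances by $\sqrt2$. It satisfies $y_1=x_1-x_2$, $y_2=1-\sigma(x)$, $1-\sigma(y)=2x_2$, so the three inequalities of $U_2$ hold at $y$ exactly when those of $T_2$ hold at $x$. This recovers the planar $2$-reptile.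
\end{example}

\subsection*{Dihedral angles single out $d=4$}

To decide when $T_d$ is similar to $U_d$ we compare dihedral angles. If $u,u'$ are inward normals of two facets of a simplex, the dihedral angle $\theta$ between them is given by $\cos\theta=-\langle u,u'\rangle/(|u||u'|)$. Let $d\ge3$, $\mathbf 1=e_1+\dots+e_d$, and $\theta_d=\arccos(1/\sqrt d)$. List the inward normals as
\[
\begin{array}{ll}
T_d: & e_1-e_2,\ e_2-e_3,\ \dots,\ e_{d-1}-e_d,\ e_d,\ -\mathbf 1,\\[2pt]
U_d: & e_2-e_3,\ \dots,\ e_{d-1}-e_d,\ e_d,\ -\mathbf 1,\ e_1.
\end{array}
\]
In each list, vectors that are not neighbors are orthogonal, and neighbors have inner product $-1$. The lengths are $|e_i-e_{i+1}|=\sqrt2$, $|e_i|=1$, $|\mathbf 1|=\sqrt d$. So the angles between neighbors are, for $T_d$, $\frac\pi3$ ($d-2$ times), $\frac\pi4$, $\theta_d$, and for $U_d$, $\frac\pi3$ ($d-3$ times), $\frac\pi4$, $\theta_d$, $\theta_d$; all other dihedral angles are right. A similarity preserves the multiset of dihedral angles, so it can exist only if $\theta_d=\frac\pi3$, that is, $d=4$. For $d=4$ the two sequences are $\frac\pi3,\frac\pi3,\frac\pi4,\frac\pi3$ and $\frac\pi3,\frac\pi4,\frac\pi3,\frac\pi3$,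 and one is the reverse of the other. Writing the facets of $U_4$ in reverse order matches them with those of $T_4$:
\begin{equation}\label{eq:match}
\begin{array}{lccccccccc}
T_4: & x_1\ge x_2 && x_2\ge x_3 && x_3\ge x_4 && x_4\ge0 && \sigma(x)\le1\\
&&\frac\pi3&&\frac\pi3&&\frac\pi4&&\frac\pi3&\\
U_4: & y_1\ge0 && \sigma(y)\le1 && y_4\ge0 && y_3\ge y_4 && y_2\ge y_3
\end{array}
\end{equation}
The matching determines the similarity. Its ratio must be $4^{1/4}=\sqrt2$ by Lemma~\ref{lem:tiling}, so the distance from $y$ to a facet of $U_4$ must be $\sqrt2$ times the distance from $x$ to the matched facet of $T_4$. In the first column this reads $y_1=\sqrt2\cdot(x_1-x_2)/\sqrt2$; the last three columns give $y_4=x_3-x_4$, then $y_3-y_4=2x_4$, then $y_2-y_3=1-\sigma(x)$. Solving for $y$ gives the map in the following proof, whose first two coordinates are those of Example~\ref{ex:plane}.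

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Define the affine map $\psi\colon\mathbb R^4\to\mathbb R^4$ by
\[
\psi(x)=(x_1-x_2,\ \ 1-x_1-x_2,\ \ x_3+x_4,\ \ x_3-x_4).
\]
Since $(a-b)^2+(a+b)^2=2a^2+2b^2$, its linear part multiplies squared lengths by $2$, so $\psi$ is a similarity of ratio $\sqrt2$. For $y=\psi(x)$ we have
\[
\begin{gathered}
y_1=x_1-x_2,\qquad 1-\sigma(y)=2(x_2-x_3),\qquad y_4=x_3-x_4,\\
y_3-y_4=2x_4,\qquad y_2-y_3=1-\sigma(x).
\end{gathered}
\]
Thus each inequality of $U_4$ at $y$ is equivalent to the inequality of $T_4$ at $x$ in the same column of~\eqref{eq:match}, and $\psi(T_4)=U_4$. By Lemma~\ref{lem:tiling}, $U_4$ is tiled by four simplices congruent to $T_4$, and these are similar to $U_4$. So $U_4$ is a $4$-reptile, and so is the similar simplex $T=T_4$.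
\end{proof}

\section{Faces of minimal solid angle}\label{sec:angle}

We first justify the definition of the solid angle. Let $p\in S$, and let $u_i$, $i\in I$, be the inward normals of the facets through $p$. In a small ball around $p$ the simplex coincides with its \emph{tangent cone} $\{x:\langle u_i,x-p\rangle\ge0 \text{ for } i\in I\}$. The fraction of the ball inside the cone does not depend on the radius, it is positive, and it depends only on $I$, that is, on the face containing $p$ in its relative interior. Similarities preserve it. A facet has solid angle $\frac12$, and the $(d-2)$-face where two facets meet at dihedral angle $\theta$ has solid angle $\theta/2\pi$. Solid angles add: if $S$ is tiled by finitely many simplices, a small ball around $p$ misses the tiles that do not contain $p$, so the solid angle of $S$ at $p$ is the sum of the solid angles at $p$ of the tiles containing $p$.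

We want to compare the volume of a $j$-face $F$ of a reptile $S$ with the volumes of the faces of tiles that cover it. There are two difficulties. Several tiles may cover the same part of $F$; in the tiling of $U_4$, the edge from $0$ to $e_2$ lies in $P_2$, $P_3$ and $P_4$. And faces of all kinds may take part, so that a count would involve all $j$-faces of $S$. Choosing $F$ with minimal solid angle removes both difficulties, since along such a face there is room for one tile only, and only for one of its sharpest faces.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $\omega>0$ be the minimal solid angle of a $j$-face of $S$, hence also of a $j$-face of any tile. Fix $F=F_i$.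

\emph{Tiles meet $F$ in faces.} Let $H$ be a supporting hyperplane of $S$ with $S\cap H=F$. A tile $P\subset S$ lies on one side of $H$, and $P\cap F=P\cap S\cap H=P\cap H$. So $P\cap F$ is empty or a face of $P$, of dimension at most $j$.

\emph{Generic points lie in one tile.} Call $p\in F$ generic if it lies in the relative interior of $F$ and in no face of dimension less than $j$ of any tile. There are finitely many such faces, so almost every point of $F$ is generic. Let $p$ be generic and let $P$ be a tile containing $p$. The face $P\cap F$ contains $p$, so it has dimension exactly $j$, and $p$ is in its relative interior, because its relative boundary consists of faces of smaller dimension. Hence $P$ has solid angle at least $\omega$ at $p$. The solid angles at $p$ of the tiles containing $p$ add up to the solid angle of $F$, which is $\omega$. So exactly one tile $P$ contains $p$, and the $j$-face $P\cap F$ has solid angle $\omega$; it is congruent to $r^{-1}F_l$ for some $l\in\{1,\dots,s\}$.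

\emph{Counting volume.} Consider the faces $P\cap F$ of dimension $j$, where $P$ runs over the tiles. Each has positive $j$-volume, so it contains a generic point and is congruent to some $r^{-1}F_l$. Every generic point lies in exactly one of them. Therefore $\operatorname{vol}_j(F_i)=\sum_l n_{il}\,r^{-j}\operatorname{vol}_j(F_l)$, where $n_{il}$ counts the faces of type $l$. This is~\eqref{eq:count}.

If the volumes are pairwise commensurable, dividing~\eqref{eq:count} by $\operatorname{vol}_j(F_i)$ shows that $r^j$ is rational. Its $d$-th power $k^j$ is an integer, so $r^j$ is an integer $m$, and $k^j=m^d$.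
\end{proof}

Commensurability cannot be dropped from the last two statements. In the triangle $T_2$ all three edges are facets and have solid angle $\frac12$; their lengths are $1,\frac1{\sqrt2},\frac1{\sqrt2}$, and for $r=\sqrt2$ the relations~\eqref{eq:count} are $r\cdot1=\frac1{\sqrt2}+\frac1{\sqrt2}$ and $r\cdot\frac1{\sqrt2}=1$.

\section{Alcoves and their tilings}\label{sec:alcoves}

\subsection*{Affine Coxeter groups}

We recall the standard facts that we use; see~\cite[Ch.~1, 2, 4]{Hum}. A crystallographic root system in $\mathbb R^d$ is a finite spanning set $\Phi$ of nonzero vectors that is invariant under the reflection in $\alpha^\perp$ for each $\alpha\in\Phi$, contains no multiples of $\alpha\in\Phi$ other than $\pm\alpha$, and satisfies $2\langle\alpha,\beta\rangle/\langle\beta,\beta\rangle\in\mathbb Z$ for $\alpha,\beta\in\Phi$. It is irreducible if it is not a union of two nonempty orthogonal subsets. Let $\Phi$ be irreducible and put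
\[
\mathcal H=\{H_{\alpha,n}:\alpha\in\Phi,\ n\in\mathbb Z\},\qquad H_{\alpha,n}=\{x:\langle\alpha,x\rangle=n\}.
\]
The \emph{chambers} are the connected components of the complement of the union of these hyperplanes. The irreducible affine Coxeter groups acting on $\mathbb R^d$ are the groups $W$ generated by the reflections in the hyperplanes of such an arrangement $\mathcal H$.

\begin{enumerate}
\item[(W1)] The chambers are open simplices, and $W$ acts simply transitively on them. The closure of a chamber is an \emph{alcove}. All alcoves of $W$ are congruent, and they cover $\mathbb R^d$.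
\item[(W2)] Number the facets, or \emph{walls}, of an alcove $S$ by $0,\dots,d$. The dihedral angle between walls $i$ and $j$ is $\pi/m_{ij}$ with an integer $m_{ij}\ge2$. The \emph{diagram} has the walls as nodes; $i$ and $j$ are joined if $m_{ij}\ge3$, and the bond is labeled $m_{ij}$ if $m_{ij}\ge4$. For $d\ge3$ the diagram is one of $\tilde A_d$, $\tilde B_d$, $\tilde C_d$, $\tilde D_d$ ($d\ge4$), $\tilde E_6$, $\tilde E_7$, $\tilde E_8$, $\tilde F_4$, shown in Figure~\ref{fig:diagrams}; this is the \emph{type}.
\item[(W3)] Let $p\in S$ and let $I$ be the set of walls through $p$. The reflections in these walls generate a finite group $W_I$, the Coxeter group whose diagram is the subdiagram on the nodes $I$. The tangent cone of $S$ at $p$ is a closed chamber of $W_I$; the closed chambers of $W_I$ tile $\mathbb R^d$, and $W_I$ permutes them simply transitively.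
\item[(W4)] The order of a finite Coxeter group is the product of the orders for the components of its diagram. On $n$ nodes, $A_n$ is a path, $B_n$ is a path with the label $4$ on an end bond, and $D_n$, $E_n$ are trees with a branch node and three arms with $(1,1,n-3)$, respectively $(1,2,n-4)$, nodes. The connected unlabeled diagrams of finite groups are $A_n$, $D_n$ ($n\ge4$), $E_6,E_7,E_8$. The orders are $|A_n|=(n+1)!$, $|B_n|=2^nn!$, $|D_n|=2^{n-1}n!$, $|E_6|=51840$, $|E_7|=2903040$. The formulas remain valid with $A_0=B_0$ trivial, $B_1=A_1$, $D_2=A_1\times A_1$, $D_3=A_3$.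
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.7cm,y=0.7cm,font=\scriptsize]
\draw (0,0)--(2,0) (3,0)--(4,0)--(2,1)--(0,0);
\draw (10,.5)--(11,0)--(10,-.5) (11,0)--(12,0) (13,0)--(14,0)--node[above]{4}(15,0);
\draw (0,-2)--node[above]{4}(1,-2)--(2,-2) (3,-2)--(4,-2)--node[above]{4}(5,-2);
\draw (10,-1.5)--(11,-2)--(10,-2.5) (11,-2)--(12,-2) (13,-2)--(14,-2) (15,-1.5)--(14,-2)--(15,-2.5);
\draw[dotted,thick] (2,0)--(3,0) (12,0)--(13,0) (2,-2)--(3,-2) (12,-2)--(13,-2);
\draw (0,-5)--(4,-5) (2,-5)--(2,-3.4) (10,-5)--(16,-5) (13,-5)--(13,-4.2);
\draw (0,-7)--(7,-7) (2,-7)--(2,-6.2) (10,-7)--(12,-7)--node[above]{4}(13,-7)--(14,-7);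
\foreach \x/\y in {2/0,3/0,4/0,2/1,11/0,12/0,13/0,14/0,15/0,2/-2,3/-2,4/-2,5/-2,11/-2,12/-2,13/-2,14/-2,15/-1.5,15/-2.5,1/-5,2/-5,3/-5,2/-4.2,2/-3.4,11/-5,12/-5,13/-5,14/-5,15/-5,13/-4.2,0/-7,1/-7,2/-7,3/-7,4/-7,5/-7,2/-6.2,12/-7,13/-7} \fill (\x,\y) circle (2pt);
\foreach \x/\y in {0/0,1/0,10/.5,10/-.5,0/-2,1/-2,10/-1.5,10/-2.5,0/-5,4/-5,10/-5,16/-5,6/-7,7/-7,10/-7,11/-7,14/-7} \draw[fill=white] (\x,\y) circle (2.2pt);
\foreach \x/\y/\t in {-1/0/A_d,8.6/0/B_d,-1/-2/C_d,8.6/-2/D_d,-1/-5/E_6,8.6/-5/E_7,-1/-7/E_8,8.6/-7/F_4} \node at (\x,\y) {\small$\tilde\t$};
\foreach \x/\y/\t in {9.6/.5/0,9.6/-.5/1,11.1/-.45/2,15/-.45/d,0/-2.45/0,1/-2.45/1,5/-2.45/d,9.6/-1.5/0,9.6/-2.5/1,11.1/-2.45/2,15.8/-1.5/{d-1},15.4/-2.5/d,10/-7.45/0,11/-7.45/1,12/-7.45/2,13/-7.45/3,14/-7.45/4} \node at (\x,\y) {$\t$};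
\end{tikzpicture}
\caption{The diagrams of the alcoves of dimension $d\ge3$, each with $d+1$ nodes. Nodes are walls; an unlabeled bond means dihedral angle $\pi/3$, the label $4$ means $\pi/4$, no bond means $\pi/2$. A pair of nodes determines an edge, joining the two vertices opposite to these walls. In every type but $\tilde F_4$, the two hollow nodes give an edge of minimal solid angle, and all others are its images under diagram automorphisms. In $\tilde F_4$ the edges of minimal solid angle are given by $\{0,1\}$ and $\{0,4\}$.}\label{fig:diagrams}
\end{figure}

For example, let $\Phi=\{\pm e_i\pm e_j,\ \pm2e_i\}$. At a point with $\frac12>x_1>\dots>x_d>0$ every $\langle\alpha,x\rangle$ lies strictly between $0$ and $\pm1$, and the facets of this region lie in hyperplanes of $\mathcal H$. So $\frac12S_0$ is an alcove, with $S_0$ as in the introduction. The inward normals $-e_1$, $e_1-e_2,\dots,e_{d-1}-e_d$, $e_d$ give the diagram $\tilde C_d$.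

\subsection*{The diagram determines the shape}

The diagram records angles only, while Theorem~\ref{thm:criterion} asks for lengths. The next lemma is the bridge.

\begin{lemma}\label{lem:rigid}
Let $S,S'\subset\mathbb R^d$ be simplices with facets numbered $0,\dots,d$ so that, for all $i\ne j$, facets $i,j$ make the same dihedral angle in $S$ and in $S'$. Then a similarity maps $S$ onto $S'$ and facet $i$ onto facet $i$ for every $i$. In particular, every automorphism of the diagram of an alcove is induced by an isometry of the alcove.
\end{lemma}

\begin{proof}
Let $u_i,u_i'$ be the inward unit normals; by assumption $\langle u_i,u_j\rangle=\langle u_i',u_j'\rangle$ for all $i,j$. The vectors $u_1,\dots,u_d$ form a basis, as do $u_1',\dots,u_d'$, so the linear map $Q$ with $Qu_i=u_i'$ for $i\ge1$ is orthogonal. The vectors $Qu_0$ and $u_0'$ have the same inner products with $u_1',\dots,u_d'$, so $Qu_0=u_0'$. Replace $S$ by $QS$ and translate both simplices so that the vertex opposite to facet $0$ is the origin. Both now have the form $\{\langle u_i',x\rangle\ge0\ (1\le i\le d),\ \langle u_0',x\rangle\ge-c\}$ with $c>0$, and two such sets differ by a dilation.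 For the last statement, let $S'$ be $S$ with the walls renumbered by the automorphism; a similarity of $S$ onto itself preserves volume, so it is an isometry.
\end{proof}

By~\eqref{eq:match}, the diagram of $T$ is a path with angles $\frac\pi3,\frac\pi3,\frac\pi4,\frac\pi3$, which is $\tilde F_4$. So Lemma~\ref{lem:rigid} shows that the alcove of type $\tilde F_4$ is similar to $T$, with the walls $0,1,2,3,4$ corresponding to $x_1=x_2$, $x_2=x_3$, $x_3=x_4$, $x_4=0$, $\sigma(x)=1$.

\subsection*{Existence of the tilings}

\begin{proposition}\label{prop:exist}
Every alcove $S\subset\mathbb R^d$ is an $m^d$-reptile for all $m\ge2$. The alcove of type $\tilde F_4$ is also a $4m^4$-reptile for all $m\ge1$.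
\end{proposition}

\begin{proof}
The dilation $x\mapsto mx$ maps $H_{\alpha,n}$ to $H_{\alpha,mn}$, so the dilated arrangement $m\mathcal H$ is contained in $\mathcal H$. The interior of $mS$ is a chamber of $m\mathcal H$. A chamber of $\mathcal H$ is connected and avoids the hyperplanes of $m\mathcal H$, so it either lies in the interior of $mS$ or misses it. The chambers inside $mS$ have volume $\operatorname{vol}(S)$ by (W1), so there are finitely many. The union of their closures is a closed subset of $mS$ containing every interior point of $mS$ that is on no hyperplane of $\mathcal H$, so it equals $mS$. Thus $mS$ is tiled by alcoves, all congruent to $S$, and there are $m^d$ of them by volume.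

In type $\tilde F_4$, $S$ is a $4$-reptile by Theorem~\ref{thm:four}. For $m\ge2$, tile each of the four tiles by $m^4$ similar copies. The $4m^4$ pieces are similar to $S$ and have equal volume, so they are congruent.
\end{proof}

\section{Extremal edges of alcoves}\label{sec:extremal}

Let $S$ be an alcove of dimension $d\ge3$, and let $v_i$ be the vertex opposite to wall $i$. A point in the relative interior of the edge $v_iv_j$ lies on all walls except $i$ and $j$. By (W3), a small ball around it is divided into $N_{ij}$ congruent parts, one of which is its intersection with $S$, where $N_{ij}$ is the order of the Coxeter group of the diagram with the nodes $i,j$ deleted. So the edge $v_iv_j$ has solid angle $1/N_{ij}$. For $d=3$ this agrees with Section~\ref{sec:angle}: the two remaining walls meet at angle $\pi/m$, the solid angle is $1/2m$, and the two reflections generate a dihedral group of order $2m$.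

The edges of minimal solid angle are those with $N_{ij}$ maximal; we call them, and the pairs $\{i,j\}$, \emph{extremal}. Finding them is a finite comparison of group orders in each type. Deleting two nodes cuts the diagrams $\tilde B_d,\tilde C_d,\tilde D_d$ into a left end, a path, and a right end, and one inequality handles all three.

\begin{lemma}\label{lem:ineq}
Let $d\ge3$ and $M=2^{d-1}(d-1)!$. For integers $a,c\ge0$, $b\ge1$ with $a+b+c=d$ put $g(a,b,c)=2^{a+c}\,a!\,b!\,c!$. Then $g(a,b,c)\le M$, with equality if and only if $b=1$ and $ac=0$.
\end{lemma}

\begin{proof}
We have $a!\,c!\le(a+c)!=(d-b)!$, with equality if and only if $ac=0$. So $g(a,b,c)\le2^{d-b}\,d!/\binom db$. For $b=1$ the right side is $M$. For $2\le b\le d-1$ it is at most $2^{d-2}\,d!/d=M/2$, since $\binom db\ge d$. For $b=d$ it is $d!$, and $d!<M$ because $d<2^{d-1}$ for $d\ge3$.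
\end{proof}

\begin{proposition}\label{prop:orbit}
Let $d\ge3$. In every type other than $\tilde F_4$, the automorphisms of the diagram act transitively on the extremal pairs.
\end{proposition}

\begin{proof}
We use the numbering of Figure~\ref{fig:diagrams} and the orders from (W4).

\emph{Type $\tilde A_d$.} Deleting two nodes from the cycle of length $d+1$ leaves $A_{a-1}\times A_{b-1}$ with $a+b=d+1$ and $a,b\ge1$, of order $a!\,b!=(d+1)!/\binom{d+1}a$. The binomial coefficient is smallest exactly for $a\in\{1,d\}$, so the extremal pairs are the pairs of adjacent nodes. Rotations permute them transitively.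

\emph{Type $\tilde C_d$.} Deleting $i<j$ from the path $0,\dots,d$ leaves $B_i\times A_{j-i-1}\times B_{d-j}$, so $N_{ij}=g(i,j-i,d-j)$. By Lemma~\ref{lem:ineq} the extremal pairs are $\{0,1\}$ and $\{d-1,d\}$, and the flip of the path exchanges them.

\emph{Type $\tilde B_d$.} The nodes $0,1$ are joined to $2$, and $2,\dots,d$ is a path with the label $4$ between $d-1$ and $d$. Deleting $0$ and $1$ leaves $B_{d-1}$, of order $M$. Deleting one of $0,1$ and a node $j\ge2$ leaves $A_{j-1}\times B_{d-j}$, of order $g(0,j,d-j)<M$. Deleting $i,j$ with $2\le i<j$ leaves $D_i\times A_{j-i-1}\times B_{d-j}$, of order $\frac12g(i,j-i,d-j)\le M/2$. So $\{0,1\}$ is the only extremal pair.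

\emph{Type $\tilde D_d$, $d\ge4$.} The tips $0,1$ are joined to $2$, the tips $d-1,d$ are joined to $d-2$, and the inner nodes $2,\dots,d-2$ form a path. Deleting two tips at the same end leaves $D_{d-1}$, of order $M/2$. Deleting two tips at different ends leaves $A_{d-1}$, of order $d!$. Deleting a tip, which we may take to be $0$ by symmetry, and an inner node $j$ leaves $A_{j-1}\times D_{d-j}$, of order $\frac12g(0,j,d-j)<M/2$. Deleting inner nodes $i<j$ leaves $D_i\times A_{j-i-1}\times D_{d-j}$, of order $\frac14g(i,j-i,d-j)\le M/4$. It remains to compare $d!$ with $M/2$, that is, $d$ with $2^{d-2}$. For $d\ge5$ we have $d<2^{d-2}$, so the extremal pairs are $\{0,1\}$ and $\{d-1,d\}$, which the flip exchanges. For $d=4$ we have $d!=M/2=24$, so all six pairs of tips are extremal; the four tips are joined to the single inner node, and every permutation of them is an automorphism.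

\emph{Types $\tilde E_6,\tilde E_7,\tilde E_8$.} These are unlabeled trees with a branch node and arms with $(2,2,2)$, $(3,3,1)$, $(5,2,1)$ nodes. Deleting two nodes leaves an unlabeled diagram of a finite group on $n=5,6,7$ nodes. Let $M_n$ be the largest order of a finite Coxeter group with an unlabeled diagram on $n$ nodes, connected or not. A disconnected diagram splits into parts with $a$ and $n-a$ nodes, so the largest order of such a diagram is $\max_{1\le a<n}M_aM_{n-a}$, and $M_n$ is found recursively:
\[
\begin{array}{c|ccccccc}
n&1&2&3&4&5&6&7\\\hline
|A_n|&2&6&24&120&720&5040&40320\\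
|D_n|&&&&192&1920&23040&322560\\
|E_n|&&&&&&51840&2903040\\
\max_aM_aM_{n-a}&&4&12&48&384&3840&103680\\\hline
M_n&2&6&24&192&1920&51840&2903040
\end{array}
\]
(For $n\le7$ the maximum in the fourth row is $M_1M_{n-1}$; the competing products are $6\cdot6$ for $n=4$, $6\cdot24$ for $n=5$, $6\cdot192$ and $24\cdot24$ for $n=6$, $6\cdot1920$ and $24\cdot192$ for $n=7$.) So for $n=5,6,7$ the value $M_n$ is attained only by $D_5,E_6,E_7$, with arms $(2,1,1)$, $(2,2,1)$, $(3,2,1)$. A subdiagram of this shape must contain the branch node and an initial segment of each arm. In $\tilde E_6$, $D_5$ arises exactly by deleting the outer nodes of two arms; this gives three extremal pairs, and permutations of the arms act transitively on them. In $\tilde E_7$, the arms $(2,2,1)$ fit into $(3,3,1)$ in one way, by deleting the ends of the two long arms. In $\tilde E_8$, the arms $(3,2,1)$ fit into $(5,2,1)$ in one way, by deleting the last two nodes of the long arm. In these two types the extremal pair is unique.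
\end{proof}

In type $\tilde F_4$, with the label $4$ between the nodes $2$ and $3$, the ten deletions give
\[
\begin{array}{c|cccccccccc}
ij&01&02&03&04&12&13&14&23&24&34\\\hline
\text{rest}&B_3&A_1A_2&A_2A_1&B_3&A_1A_2&A_1^3&A_1B_2&A_2A_1&A_2A_1&A_3\\
N_{ij}&48&12&12&48&12&8&16&12&12&24
\end{array}
\]
There are two extremal pairs, $\{0,1\}$ and $\{0,4\}$, and the diagram has no nontrivial automorphism. In the model $T$ the vertices opposite to the walls $x_1=x_2$, $x_2=x_3$, $\sigma(x)=1$ are $v_0=e_1$, $v_1=(\frac12,\frac12,0,0)$, $v_4=0$. The extremal edges $v_0v_1$ and $v_0v_4$ have the incommensurable lengths $\frac1{\sqrt2}$ and $1$. Commensurability fails, but relation~\eqref{eq:count} still restricts $r$ enough.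

\begin{proof}[Proof of Theorem~\ref{thm:alcoves}]
The listed values of $k$ occur by Proposition~\ref{prop:exist}. Conversely, let $S$ be a $k$-reptile.

(a) By Lemma~\ref{lem:rigid}, a diagram automorphism is induced by an isometry of $S$, which permutes the vertices as it permutes the opposite walls. By Proposition~\ref{prop:orbit}, all extremal edges have the same length. Theorem~\ref{thm:criterion} with $j=1$ gives $k=m^d$, and $m\ge2$ because $k\ge2$.

(b) We may take $S=T$. Relation~\eqref{eq:count} for the edge $v_0v_4$ of length $1$ gives $r=a+b/\sqrt2$ with integers $a,b\ge0$. Then $r^2=c+ab\sqrt2$ with $c=a^2+b^2/2$, and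
\[
k=r^4=c^2+2a^2b^2+2abc\,\sqrt2 .
\]
If $a,b>0$, then $2abc$ is a positive rational number and $k$ is irrational, which is impossible. If $b=0$, then $k=a^4$, and $a\ge2$ because $k\ge2$. If $a=0$, then $k=b^4/4$ is an integer, so $b=2m$ is even, and $k=4m^4$ with $m\ge1$.
\end{proof}

\begin{remark}
The exception has a visible cause. The subdiagram of $\tilde F_4$ on the nodes $1,2,3,4$ has the flip $1\leftrightarrow4$, $2\leftrightarrow3$, which explains $N_{01}=N_{04}$, but the flip does not extend to the node $0$, so nothing forces the two edges to have equal length. The similarity $\psi$ realizes this flip: it fixes $v_0=e_1$, and by~\eqref{eq:match} it exchanges the hyperplanes of the walls $1,4$ and of the walls $2,3$. It maps $v_0v_1$ to the segment from $e_1$ to $0$, a single edge of length $1$ of the tile $P_1$, and $v_0v_4$ to the segment from $e_1$ to $e_2$, which consists of two edges of length $\frac1{\sqrt2}$ of $P_1$ and $P_2$. These are the relations found for $T_2$ in Section~\ref{sec:angle}, and indeed $v_0v_1v_4$ is the face $x_3=x_4=0$ of $T$, a copy of $T_2$.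
\end{remark}

\begin{remark}
The hypothesis $d\ge3$ enters through the inequality $d<2^{d-1}$ in Lemma~\ref{lem:ineq} and through the list in (W2), and Theorem~\ref{thm:alcoves}(a) fails without it. For $d=2$ every edge is a wall, so all edges are extremal. The alcove of type $\tilde C_2$ is the right isosceles triangle, a $2$-reptile. The alcove of type $\tilde G_2$ is the triangle with angles $\frac\pi2,\frac\pi3,\frac\pi6$, a $3$-reptile: the altitudes cut an equilateral triangle into six congruent triangles with these angles, and the three on one side of an altitude form a triangle with the same angles.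
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Diplomov\'a pr\'ace},
\texttt{https://dspace.cuni.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11956/\allowbreak 45341/\allowbreak 150010764.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\bibitem{Hum}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{KP}
Kyn\v{c}l and Pat\'akov\'a, \emph{On the nonexistence of $k$-reptile simplices in $\mathbb R^3$ and $\mathbb R^4$}, Electron. J. Combin. 24(3), 2017, P3.1.

\end{thebibliography}
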